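# Compact-finite and locally finite $\aleph_0$-weak bases: a space built from well-founded trees

All spaces are regular and $T_1$, hence Hausdorff. We write $\mathbb N=\{1,2,\dots\}$ and $\omega=\{0,1,2,\dots\}$.

## Compact-finite against locally finite: why one would guess yes

A family $\mathcal F$ of subsets of $X$ is *locally finite* if every point has a neighborhood meeting only finitely many members of $\mathcal F$. It is *compact-finite* if every compact subset of $X$ meets only finitely many members of $\mathcal F$. Locally finite implies compact-finite: cover the compact set by finitely many neighborhoods, each meeting finitely many members. A family is *$\sigma$-locally finite* or *$\sigma$-compact-finite* if it is a countable union of subfamilies of that kind.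

Suppose that the topology of $X$ is determined by a certain kind of generalized base, called an $\aleph_0$-weak base and defined in the next section. If this base can be taken $\sigma$-compact-finite, can it be replaced by one that is $\sigma$-locally finite? This is Question 2.1, whose source is "Appl. Math. J. Chinese Univ. 2013, 28(1): 116-126":

> Does every space with a $\sigma$-compact-finite $\aleph_0$-weak base have a $\sigma$-locally finite $\aleph_0$-weak base?

The first guess is yes, and the first tests support it.

*Locally compact spaces.* Each point has a compact neighborhood, so compact-finite and locally finite mean the same thing.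

*First-countable spaces.* Again the two notions agree. Let $U_1\supset U_2\supset\cdots$ be a neighborhood base at $x$, and suppose that a compact-finite family $\mathcal F$ is not locally finite at $x$. Then every $U_i$ meets infinitely many members of $\mathcal F$. Choose inductively distinct $F_i\in\mathcal F$ and points $y_i\in F_i\cap U_i$. Then $y_i\to x$, so $\{x\}\cup\{y_i:i\in\mathbb N\}$ is compact and meets infinitely many members of $\mathcal F$, a contradiction.

*Countable spaces.* One-point sets are compact, so each point lies in only countably many members of a $\sigma$-compact-finite family. If $X$ is countable, such a family has only countably many nonempty members. A countable family is $\sigma$-locally finite, since a family with one member is locally finite.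

In spite of these tests the answer is no. We shall see how far the guess can be defended, and then build a counterexample.

## Networks, weak bases and $\aleph_0$-weak bases

**Definition (network at a point).** A family $\mathcal T$ of subsets of $X$ is a network at $x$ if $x\in P$ for every $P\in\mathcal T$, and for every open $U\ni x$ there is $P\in\mathcal T$ with $P\subset U$.

The family $\{\{x\}\}$ is always a network at $x$, so members of a network need not be neighborhoods.

**Definition ($\aleph_0$-weak base, Liu and Lin).** A family $\mathcal P=\bigcup_{x\in X}\mathcal P_x$ of subsets of $X$ is an $\aleph_0$-weak base for $X$ if for each $x\in X$ there are subfamilies $\mathcal T_n(x)$, $n\in\mathbb N$, with $\mathcal P_x=\bigcup_{n}\mathcal T_n(x)$, such that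

1. each $\mathcal T_n(x)$ is a network at $x$ and is closed under finite intersections, that is, $P_1\cap P_2\in\mathcal T_n(x)$ whenever $P_1,P_2\in\mathcal T_n(x)$;
2. a set $G\subset X$ is open if and only if for each $x\in G$ and each $n\in\mathbb N$ there is $P\in\mathcal T_n(x)$ with $P\subset G$.

A *weak base* is the case in which one directed network $\mathcal T_1(x)=\mathcal P_x$ is used at each point.

Half of condition (2) is automatic: an open $G$ contains members of every $\mathcal T_n(x)$, $x\in G$, because these are networks. The content of (2) is the other half: *if $G$ is not open, then there are $x\in G$ and one single $n$ such that no member of $\mathcal T_n(x)$ lies in $G$.* We use it in this form.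

*An example with many networks at a point.* The sequential fan has a point $\infty$ and isolated points $b_{n,m}$, $n\in\mathbb N$, $m\in\omega$. The basic neighborhoods of $\infty$ are the sets $\{\infty\}\cup\{b_{n,m}:m\ge f(n)\}$ for $f:\mathbb N\to\omega$, and they are clopen. Put $\mathcal T_n(\infty)=\{\{\infty\}\cup\{b_{n,m}:m\ge i\}:i\in\omega\}$, and $\mathcal T_n(b)=\{\{b\}\}$ for isolated $b$. Each $\mathcal T_n(\infty)$ is a decreasing sequence and a network at $\infty$. A set containing $\infty$ is open exactly when it contains a tail of each of the sequences $(b_{n,m})_m$. So this is an $\aleph_0$-weak base.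

*An example of a weak base: the Arens space $S_2$.* Its points are $\infty$, $a_n$ and $b_{n,m}$ for $n,m\in\omega$. Put
$$Q_i(\infty)=\{\infty\}\cup\{a_n:n\ge i\},\qquad Q_i(a_n)=\{a_n\}\cup\{b_{n,m}:m\ge i\},\qquad Q_i(b_{n,m})=\{b_{n,m}\},$$
and call $G$ open if each $x\in G$ has some $Q_i(x)\subset G$. For $i\in\omega$ and $f:\omega\to\omega$ the set $\{\infty\}\cup\{a_n:n\ge i\}\cup\{b_{n,m}:n\ge i,\ m\ge f(n)\}$ is clopen, and every open set containing $\infty$ contains a set of this form. The sets $Q_i(a_n)$ are clopen too, and points are closed. So $S_2$ is regular and $T_1$, and the sets $Q_i(x)$ form a countable weak base. No $Q_i(\infty)$ is a neighborhood of $\infty$.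

**Definition (closure-preserving).** A family $\mathcal F$ is closure-preserving if $\overline{\bigcup\mathcal F'}=\bigcup\{\overline F:F\in\mathcal F'\}$ for every $\mathcal F'\subset\mathcal F$. It is $\sigma$-closure-preserving if it is a countable union of closure-preserving subfamilies.

Locally finite families are closure-preserving: if $x\notin\bigcup\{\overline F:F\in\mathcal F'\}$ and the open set $V\ni x$ meets only $F_1,\dots,F_r$ among the members of $\mathcal F'$, then $V\setminus(\overline F_1\cup\dots\cup\overline F_r)$ is a neighborhood of $x$ missing $\bigcup\mathcal F'$. The family $\{[0,1/n]:n\in\mathbb N\}$ in $\mathbb R$ is closure-preserving, since the union of a nonempty subfamily is its largest member, but it is not locally finite at $0$.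

**Definition ($k$-network, $cs^*$-network).** A family $\mathcal F$ is a $k$-network if for compact $K\subset U$ with $U$ open there is a finite $\mathcal F'\subset\mathcal F$ with $K\subset\bigcup\mathcal F'\subset U$. It is a $cs^*$-network if, whenever $x_j\to x\in U$ with $U$ open, some $F\in\mathcal F$ has $x\in F\subset U$ and contains $x_j$ for infinitely many $j$.

In $\mathbb R$ the closed intervals with rational endpoints form both: every point of an open $U$ is interior to such an interval contained in $U$, and finitely many of the interiors cover a given compact $K\subset U$.

## One counterexample and two positive theorems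

**Theorem 1.** There is (in ZFC) a zero-dimensional $T_1$ (hence regular) space $X$ with a $\sigma$-compact-finite weak base (hence a $\sigma$-compact-finite $\aleph_0$-weak base) such that $X$ has no $\sigma$-closure-preserving $\aleph_0$-weak base. In particular $X$ has no $\sigma$-locally finite $\aleph_0$-weak base. Moreover $X$ has no $\sigma$-closure-preserving $k$-network and no $\sigma$-closure-preserving $cs^*$-network.

**Theorem 2.** For a regular $T_1$ space the following are equivalent:

* (a) there is a $\sigma$-locally finite $\aleph_0$-weak base;
* (b) there is a $\sigma$-compact-finite $\aleph_0$-weak base consisting of closed sets;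
* (c) there is an $\aleph_0$-weak base $\bigcup_k\mathcal P_k$ such that every compact set meets $\overline P$ for only finitely many $P\in\mathcal P_k$, for each $k$.

**Theorem 3.** If $\mathcal P$ is a $\sigma$-compact-finite $\aleph_0$-weak base of $X$, then $|\mathcal P|\le\max(d(X),\aleph_0)$, where $d(X)$ is the least size of a dense subset. Hence for separable spaces the answer to Question 2.1 is yes: the base is countable.

So Question 2.1 has a negative answer. We prove Theorems 2 and 3 first, since they come from trying to prove yes.

## Convergent sequences inside a compact-finite base

In this section and the next two, $\mathcal P=\bigcup_k\mathcal P_k$ is an $\aleph_0$-weak base with each $\mathcal P_k$ compact-finite, and $\mathcal T_n(x)$ are its networks. We try to imitate the first-countable argument.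

**Lemma 1.** For all $x$ and $n$ there is a decreasing sequence $Q^n_1(x)\supset Q^n_2(x)\supset\cdots$ in $\mathcal T_n(x)$ such that each member of $\mathcal T_n(x)$ contains some $Q^n_i(x)$. If $y_i\in Q^n_i(x)$ for all $i$, then $y_i\to x$.

*Proof.* The compact set $\{x\}$ meets finitely many members of each $\mathcal P_k$, so $x$ lies in countably many members of $\mathcal P$. Hence $\mathcal T_n(x)$ is countable; it is nonempty because it is a network. List it as $P_1,P_2,\dots$, with repetitions if necessary, and let $Q^n_i(x)=P_1\cap\dots\cap P_i$. This set belongs to $\mathcal T_n(x)$ by condition (1), and $Q^n_i(x)\subset P_i$. If $U\ni x$ is open, some $P_j\subset U$, so $y_i\in Q^n_i(x)\subset P_j\subset U$ for $i\ge j$. $\square$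

**Lemma 2.** $X$ is a $k$-space: if $A\cap K$ is closed for every compact $K$, then $A$ is closed.

*Proof.* If $X\setminus A$ is not open, condition (2) gives $x\notin A$ and $n$ such that every member of $\mathcal T_n(x)$ meets $A$. Pick $a_i\in A\cap Q^n_i(x)$. By Lemma 1, $a_i\to x$, so $K=\{x\}\cup\{a_i:i\in\mathbb N\}$ is compact. Then $x\in\overline{A\cap K}=A\cap K$, a contradiction. $\square$

**Lemma 3.** For all $x,n,k$ some $Q\in\mathcal T_n(x)$ meets only finitely many members of $\mathcal P_k$.

*Proof.* Otherwise every $Q^n_i(x)$ meets infinitely many members of $\mathcal P_k$, and we can choose distinct $P_i\in\mathcal P_k$ and $y_i\in P_i\cap Q^n_i(x)$. By Lemma 1, $y_i\to x$, so the compact set $\{x\}\cup\{y_i:i\in\mathbb N\}$ meets infinitely many members of $\mathcal P_k$, a contradiction. $\square$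

The imitation of the first-countable case stops at Lemma 3: the set $Q$ need not be a neighborhood of $x$. The Arens space shows that the loss is real. Let $B_n=\{b_{n,m}:m\in\omega\}$ in $S_2$.

*The family $\{B_n:n\in\omega\}$ is compact-finite.* Let $D$ contain at most one point of each $B_n$ and nothing else. The complement of $D$ is open: $Q_i(\infty)$ misses $D$, some $Q_i(a_n)$ misses $D$ because $D$ has at most one point in $B_n$, and the points $b_{n,m}$ are isolated. The same holds for all subsets of $D$, so $D$ is closed and discrete. A compact set meeting infinitely many $B_n$ would contain an infinite such $D$, which is impossible.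

*It is not locally finite at $\infty$.* An open set containing $\infty$ contains $a_n$ for all $n\ge i$, for some $i$, and hence meets $B_n$ for all these $n$.

*Taking closures destroys compact-finiteness.* We have $\overline{B_n}=B_n\cup\{a_n\}$, and the compact set $\{\infty\}\cup\{a_n:n\in\omega\}$ meets all of these closures.

The next section shows that this last phenomenon is the only obstruction.

## Closed members: proof of Theorem 2

**Step 1: (b)⇒(a).** This step shows that closed members turn compact-finite into locally finite. Let $\mathcal P_k$ be compact-finite with closed members. For $\mathcal R\subset\mathcal P_k$ and compact $K$, the set $K\cap\bigcup\mathcal R$ is a finite union of closed sets $K\cap P$, so it is closed. By Lemma 2, $\bigcup\mathcal R$ is closed. Given $x\in X$, take $\mathcal R=\{P\in\mathcal P_k:x\notin P\}$. The open set $X\setminus\bigcup\mathcal R$ contains $x$ and meets only members of $\mathcal P_k$ that contain $x$, and these are finitely many. So $\mathcal P_k$ is locally finite, and the given base is itself $\sigma$-locally finite.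

**Step 2: passing to closures.** This step shows that closures always yield an $\aleph_0$-weak base, whatever happens to finiteness. For a $\sigma$-compact-finite $\aleph_0$-weak base $\mathcal P$, put
$$\mathcal T'_n(x)=\{\overline{Q^n_i(x)}:i\in\mathbb N\}.\tag{1}$$
It is a decreasing sequence of sets containing $x$, hence closed under finite intersections. It is a network at $x$: given open $U\ni x$, regularity gives an open $V\ni x$ with $\overline V\subset U$; some $Q^n_i(x)\subset V$, so $\overline{Q^n_i(x)}\subset U$. For condition (2), if each $x\in G$ and each $n$ have some $\overline{Q^n_i(x)}\subset G$, then $Q^n_i(x)\subset G$, so $G$ is open. The converse holds since $\mathcal T'_n(x)$ is a network. So the sets in (1) form an $\aleph_0$-weak base of closed sets, all of the form $\overline P$ with $P\in\mathcal P$.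

**Step 3: (a)⇒(b).** Here we check that finiteness survives. Let $\mathcal P=\bigcup_k\mathcal P_k$ with each $\mathcal P_k$ locally finite. Then $\mathcal P$ is $\sigma$-compact-finite and Step 2 applies. An open set that meets $\overline P$ meets $P$, so each $\{\overline P:P\in\mathcal P_k\}$ is locally finite, hence compact-finite. The base from (1) lies in the union of these families.

**Step 4: (b)⇒(c)⇒(b).** This step brings in (c), the hypothesis that makes the closures compact-finite. The first implication is trivial, as $\overline P=P$ for closed $P$. For the second, each $\mathcal P_k$ in (c) is compact-finite because $P\subset\overline P$, so Step 2 applies; the base from (1) lies in $\bigcup_k\{\overline P:P\in\mathcal P_k\}$, and each of these families is compact-finite by (c). $\blacksquare$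

## A bound by the density: proof of Theorem 3

Let $D$ be dense with $|D|\le\kappa=\max(d(X),\aleph_0)$. We want to show that every member of $\mathcal P$ can be reached from $D$.

**Step 1: closing off.** We enlarge $D$ so that the members of $\mathcal P$ meeting it are closed under the finite choices offered by Lemma 3. Put $D_0=D$. Given $D_j$ with $|D_j|\le\kappa$, let

* $\mathcal A_j=\{P\in\mathcal P:P\cap D_j\ne\emptyset\}$;
* $\mathcal C_j$ be the set of all $R$ such that for some $P\in\mathcal A_j$ and some $k$, the set $P$ meets only finitely many members of $\mathcal P_k$, and $R$ is one of these members.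

Each point lies in countably many members of $\mathcal P$, so $|\mathcal A_j|\le\kappa$, and then $|\mathcal C_j|\le\kappa\cdot\aleph_0=\kappa$. Members of $\mathcal P$ are nonempty. Let $D_{j+1}$ be $D_j$ together with one point from each member of $\mathcal C_j$, so that $|D_{j+1}|\le\kappa$ and $\mathcal C_j\subset\mathcal A_{j+1}$. Put $D'=\bigcup_jD_j$ and $\mathcal A=\bigcup_j\mathcal A_j$. Both have size at most $\kappa$, and

* (i) if $P\in\mathcal P$ and $P\cap D'\ne\emptyset$, then $P\in\mathcal A$;
* (ii) if $P\in\mathcal A$ meets only finitely many members of $\mathcal P_k$, then these members are in $\mathcal A$;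
* (iii) $P\cap D'\neq\emptyset$ for all $P\in\mathcal A$.

**Step 2: a set $E$ controlled by $\mathcal A$.** We want a set that contains $D'$ and that only members of $\mathcal A$ can meet. Let $E$ be the set of $y\in X$ for which there is $n$ such that every $Q\in\mathcal T_n(y)$ meets $D'$. Clearly $D'\subset E$. We claim:
$$\text{if }P\in\mathcal P\text{ and }P\cap E\ne\emptyset,\text{ then }P\in\mathcal A.\tag{2}$$
Let $y\in P\cap E$ with witness $n$, and let $P\in\mathcal P_k$. By Lemma 3 some $Q\in\mathcal T_n(y)$ meets only finitely many members of $\mathcal P_k$. Since $y\in E$, $Q$ meets $D'$, so $Q\in\mathcal A$ by (i). Since $y\in P\cap Q$, the set $P$ is one of those finitely many members, so $P\in\mathcal A$ by (ii).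

**Step 3: $E=X$.** As $E$ contains the dense set $D$, it suffices to show that $E$ is closed. If $x\notin E$, then for each $n$ there is $P\in\mathcal T_n(x)$ with $P\cap D'=\emptyset$. By (iii), $P\notin\mathcal A$, so $P\cap E=\emptyset$ by (2). Thus for each $x\in X\setminus E$ and each $n$ some member of $\mathcal T_n(x)$ lies in $X\setminus E$, and $X\setminus E$ is open by condition (2) of the definition.

Every $P\in\mathcal P$ is nonempty, so it meets $E=X$, and by (2) $\mathcal P=\mathcal A$. Hence $|\mathcal P|\le\kappa$. If $X$ is separable, $\mathcal P$ is countable, and therefore $\sigma$-locally finite, since one-member families are locally finite. $\blacksquare$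

## Attaching every well-founded tree to $\omega_1^{\omega}$

A counterexample must be nonseparable, and closures must accumulate as in the Arens space. It must also defeat every candidate base, and here is the design.

Suppose that a closure-preserving family has members contained in certain closed sets, and that the union of these closed sets avoids a point $p$. Then the union of the members of the family does not have $p$ in its closure. We want to contradict this by having $p$ in that closure after all, as $\infty$ is in the closure of $\bigcup_nB_n$ in $S_2$. The difficulty is that a hypothetical $\sigma$-closure-preserving base, spread over $\mathcal F_0,\mathcal F_1,\dots$, decides for itself at each point $z$ how small a neighborhood it covers and at which index $m$. So we take as points $z$ the branches of the tree $\omega_1^{<\omega}$, let the base make its choices, use that $\omega_1$ is uncountable to find a tree along which one single $m$ works, and arrange that *every* such tree has been attached to the space beforehand. Its root will be the point $p$.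

Let $S=\omega_1^{<\omega}$ be the set of finite sequences in $\omega_1$, and $Z=\omega_1^{\omega}$. Write $s\subseteq t$ if $t$ extends $s$, $|s|$ for the length of $s$, $z|k$ for the initial segment of length $k$, $[s]=\{z\in Z:s\subseteq z\}$, and $t^-$ for the immediate predecessor of $t\ne\emptyset$.

**Definition (the set $\mathbb T$ of trees).** $\mathbb T$ is the set of all $T\subset S$ such that

* $\emptyset\in T$, and $T$ is closed under initial segments;
* $T$ has no infinite branch, that is, no $z\in Z$ has $z|k\in T$ for all $k$;
* every $t\in T$ is either *terminal* (it has no immediate successors in $T$) or has exactly $\aleph_0$ immediate successors in $T$;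
* $\emptyset$ is not terminal.

For each nonterminal $t\in T$ fix a one-to-one enumeration $c_T(t,l)$, $l\in\omega$, of its immediate successors in $T$.

For example, $\{\emptyset\}\cup\{(l):l<\omega\}\cup\{(l,j):l,j<\omega\}\in\mathbb T$. A tree of unbounded height in $\mathbb T$ is the one consisting of $\emptyset$ and all $(l)^\frown u$ with $l<\omega$, $u\in\omega^{<\omega}$ and $|u|\le l$.

**Definition (the space $X$).** Let $N_T=\{(T,t):t\in T\}$ and $X=Z\cup\bigcup_{T\in\mathbb T}N_T$. For $s\in S$ put
$$P_s=[s]\cup\{(T,t):T\in\mathbb T,\ t\in T,\ t\supsetneq s\},\qquad P^*_s=[s]\cup\{(T,t):T\in\mathbb T,\ t\in T,\ t\supseteq s\}.$$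
For $z\in Z$ let $\mathcal B(z)=\{P_{z|k}:k\in\omega\}$. For $t\in T\in\mathbb T$ let $\mathcal B(T,t)=\{Q_i(T,t):i\in\omega\}$, where
$$Q_i(T,t)=\{(T,t)\}\cup\{(T,c_T(t,l)):l\ge i\}\ \text{ if } t \text{ is nonterminal},\qquad Q_i(T,t)=\{(T,t)\}\ \text{ if } t\text{ is terminal}.$$
A set $G\subset X$ is declared open if and only if for each $x\in G$ there is $B\in\mathcal B(x)$ with $B\subset G$.

Each $\mathcal B(x)$ is a decreasing sequence of sets containing $x$, so this is a topology. For the first tree above, $N_T$ carries the rules of the Arens space, with $(T,\emptyset)$ as $\infty$. We shall use constantly that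
$$P_s\subset P^*_s,\qquad P_t\subset P_s\ \text{ for } s\subseteq t,\qquad P^*_t\subset P_{t^-},\tag{3}$$
and that $P^*_s\cap P^*_{s'}=\emptyset$ if $s\ne s'$ have the same length. The third inclusion in (3) holds because $u\supseteq t$ implies $u\supsetneq t^-$. Note the asymmetry that drives the proof: $(T,s)$ belongs to $P^*_s$ but not to $P_s$; in particular $(T,\emptyset)\notin P_\emptyset$.

## Clopen sets and regularity of $X$

**Step 1: $P_s$ is open and $P^*_s$ is clopen.** These sets will give the neighborhoods of points of $Z$. If $(T,t)$ is in $P_s$ (respectively $P^*_s$), so is $(T,t')$ for every immediate successor $t'$ of $t$ in $T$; thus $Q_0(T,t)$ is contained in the set. If $z\in[s]$ and $k=|s|$, then $P_{z|k}=P_s\subset P^*_s$. So both sets are open. For the complement of $P^*_s$: if $t\not\supseteq s$, then at most one immediate successor of $t$ extends $s$ (it would have to be $s$ itself), so some $Q_i(T,t)$ misses $P^*_s$. If $z\notin[s]$ and $k=|s|$, then $z|k\ne s$, so $P_{z|k}\cap P_s^*=\emptyset$. So $X\setminus P^*_s$ is open.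

**Step 2: $N_T$ is clopen.** This allows us to treat one tree at a time. $N_T$ is open since $Q_0(T,t)\subset N_T$. Let $z\in Z$. As $T$ has no infinite branch, there is $k$ with $z|k\notin T$. As $T$ is closed under initial segments, no $t\in T$ extends $z|k$, so $P_{z|k}\cap N_T=\emptyset$. For $T'\ne T$, the open set $N_{T'}$ is disjoint from $N_T$. So the complement of $N_T$ is open.

**Step 3: clopen neighborhood bases.** We show that $X$ is zero-dimensional, that is, has a base of clopen sets.

*At $z\in Z$.* The sets $P_{z|k}$ are open, and every open set containing $z$ contains one of them, so they form a neighborhood base at $z$. Since $P_{z|(k+1)}\subset P^*_{z|(k+1)}\subset P_{z|k}$ by (3), the clopen sets $P^*_{z|k}$ form a neighborhood base too.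

*At $(T,t)$.* For $f:T\to\omega$ let $W_f(t)$ be the set of $(T,u)$ with $u\in T$, $u\supseteq t$, such that whenever $t\subseteq v\subsetneq u$ and $c_T(v,l)\subseteq u$, then $l\ge f(v)$. In words: walking from $t$ up to $u$, at each node $v$ we use only successors with index at least $f(v)$.

It is open: if $(T,u)\in W_f(t)$, then $Q_{f(u)}(T,u)\subset W_f(t)$, because the walk to $c_T(u,l)$ with $l\ge f(u)$ is the walk to $u$ followed by one allowed step; for terminal $u$ there is nothing to check.

Its complement in $N_T$ is open. If $u\not\supseteq t$, at most one immediate successor of $u$ extends $t$, so some $Q_i(T,u)$ misses $W_f(t)$. If $u\supseteq t$ and $(T,u)\notin W_f(t)$, the walk to $u$ already contains a forbidden step, so no successor of $u$ gives a point of $W_f(t)$, and $Q_0(T,u)$ misses it. By Step 2, $W_f(t)$ is clopen in $X$.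

Finally, let $U\ni(T,t)$ be open. Choose $f(v)$ with $Q_{f(v)}(T,v)\subset U$ when $(T,v)\in U$, and $f(v)=0$ otherwise. We show $(T,u)\in U$ for all $(T,u)\in W_f(t)$ by induction on $|u|$. For $u=t$ this is given. If $u\supsetneq t$, then $(T,u^-)\in W_f(t)$, so $(T,u^-)\in U$ by induction; moreover $u=c_T(u^-,l)$ with $l\ge f(u^-)$, so $(T,u)\in Q_{f(u^-)}(T,u^-)\subset U$. Hence $W_f(t)\subset U$.

**Step 4: $X$ is $T_1$.** Together with Step 3 this makes $X$ regular, since a clopen base gives regularity. The set $\{z\}$, $z\in Z$, is closed: for $z'\in Z$ with $z'\neq z$ we have $z\notin P_{z'|k}$ for large $k$, and the sets $N_T$ miss $Z$. The set $\{(T,t)\}$ is closed: $(T,t)\notin P_{z|k}$ for $k\ge|t|$; at another point of $N_T$ we delete at most one successor by passing to a larger $i$; and the other $N_{T'}$ miss it.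

## A $\sigma$-compact-finite weak base of $X$

**Step 5: $\mathcal B=\bigcup_{x}\mathcal B(x)$ is a weak base.** This step only reads the definitions. Each $\mathcal B(x)$ is a decreasing sequence, so it is closed under finite intersections. Its members contain $x$, and every open set containing $x$ contains one of them, so it is a network at $x$. Condition (2) is the definition of the topology. With $\mathcal T_n(x)=\mathcal B(x)$ for all $n$ it is also an $\aleph_0$-weak base.

**Step 6: for each $k$ the family $\{P_s:|s|=k\}$ is compact-finite.** The argument is the one for $\{B_n\}$ in $S_2$: choosing one point from each member gives a closed discrete set. Let $A$ be a set of sequences of length $k$, let $x_s\in P_s$ for $s\in A$, and let $E=\{x_s:s\in A\}$. The points $x_s$ are distinct, because the sets $P_s$, $|s|=k$, are disjoint. We claim that $E$ is closed.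

Let $(T,t)\notin E$. If an immediate successor $t'$ of $t$ in $T$ has $(T,t')=x_s$, then $t'\supsetneq s$, so $s\subseteq t$ and $s=t|k$. So at most one successor of $t$ gives a point of $E$, and some $Q_i(T,t)$ misses $E$. Now let $z\in Z\setminus E$. Since $P_{z|k}$ is disjoint from $P_s$ for the other $s$ of length $k$, it contains at most one point of $E$, namely $x_{z|k}$, which is not $z$. As $\bigcap_jP_{z|j}=\{z\}$, some $P_{z|j}$ with $j\ge k$ misses $E$. Hence $X\setminus E$ is open.

The same applies to every subset of $E$, so $E$ is closed and discrete. If a compact $K$ met $P_s$ for infinitely many $s$ of length $k$, choosing $x_s\in K\cap P_s$ would give an infinite closed discrete subset of $K$, which is impossible.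

**Step 7: the sets $Q_i(T,t)$ form a $\sigma$-locally finite family.** We sort them by an address that does not depend on $T$. For $T\in\mathbb T$ define $t_T(u)$ for some of the $u\in\omega^{<\omega}$ by $t_T(\emptyset)=\emptyset$ and $t_T(u^\frown l)=c_T(t_T(u),l)$ whenever $t_T(u)$ is defined and nonterminal. By induction on $|t|$, each $t\in T$ is $t_T(u)$ for some $u$, and $|t_T(u)|=|u|$. Fix one of the countably many pairs $(u,i)$ and consider
$$\{Q_i(T,t_T(u)):T\in\mathbb T,\ t_T(u)\text{ defined}\}.$$
Each open set $N_T$ meets at most one member. If $z\in Z$, the points $(T,t)$ in the neighborhood $P_{z|(|u|+1)}$ have $|t|\ge|u|+2$, while members of the family consist of points $(T,t)$ with $|t|\le|u|+1$. So this neighborhood meets no member. The family is locally finite, hence compact-finite.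

By Steps 5–7, $X$ has a $\sigma$-compact-finite weak base, which is the positive half of Theorem 1.

## Countable alphabets and bounded heights give nothing

Two features of $X$ look extravagant. Steps 1–7 remain valid, word for word, if $\omega_1$ is replaced by $\omega$, or if $\mathbb T$ is replaced by a subset of $\mathbb T$. But such economies can ruin the example.

*Alphabet $\omega$.* With $S=\omega^{<\omega}$ and $Z=\omega^\omega$ there are only countably many sets $P_s$, and each $\{P_s\}$ is locally finite. Together with Step 7 this gives a $\sigma$-locally finite weak base.

*Trees of height at most $d$.* Suppose we attach only the $T\in\mathbb T$ with $|t|\le d$ for all $t\in T$. For $|s|\ge d$ no attached $t$ satisfies $t\supsetneq s$, so $P_s=[s]$. We may use $\{[z|k]:k\ge d\}$ in place of $\mathcal B(z)$ without changing the topology. For $k\ge d$ the family $\{[s]:|s|=k\}$ is locally finite: the neighborhood $[z|k]$ of $z$ meets one member and $N_T$ meets none. Again there is a $\sigma$-locally finite weak base.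

For the full space $X$, the family $\{P_s:|s|=1\}$ is already not locally finite: if all immediate successors of $\emptyset$ in $T$ are nonterminal, every neighborhood of $(T,\emptyset)$ meets infinitely many of these $P_s$. The remaining work is to show that no other base does better.

## What a $\sigma$-closure-preserving base covers near each $z$

Let $\mathcal F=\bigcup_{m\in\omega}\mathcal F_m$ with each $\mathcal F_m$ closure-preserving. A finite union of closure-preserving families is closure-preserving, because the closure of a finite union is the union of the closures. So we may replace $\mathcal F_m$ by $\mathcal F_0\cup\dots\cup\mathcal F_m$ and assume $\mathcal F_m\subset\mathcal F_{m+1}$. Put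
$$L_m=\bigcup\{F\in\mathcal F_m:F\subset P^*_s\text{ for some }s\text{ with }|s|=1\}.$$
Then $L_m\subset L_{m+1}$. Since $\mathcal F_m$ is closure-preserving and each $P^*_s$ is closed, (3) gives
$$\overline{L_m}\subset\bigcup_{|s|=1}P^*_s\subset P_\emptyset.\tag{4}$$
So no root $(T,\emptyset)$ is in $\overline{L_m}$. Our goal is to find a root that is.

**Claim 1.** If $\mathcal F$ is an $\aleph_0$-weak base, then for each $z\in Z$ there are $m,k$ with $P_{z|k}\subset L_m$.

*Proof.* The claim says that a single $\mathcal F_m$ covers a neighborhood of $z$ by small members. Let $\mathcal T_n(z)$, $n\ge1$, be the networks at $z$. Since $P^*_{z|1}$ is an open set containing $z$, we can choose $F_n\in\mathcal T_n(z)$ with $F_n\subset P^*_{z|1}$. It suffices to find $n_0,k$ with $P_{z|k}\subset F_1\cup\dots\cup F_{n_0}$: then $P_{z|k}\subset L_m$ for any $m$ with $F_1,\dots,F_{n_0}\in\mathcal F_m$.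

Suppose there are no such $n_0,k$. Pick $x_j\in P_{z|j}\setminus(F_1\cup\dots\cup F_j)$ for $j\ge1$. Then $x_j\ne z$, since $z\in F_1$, and $x_j\to z$. Let $E=\{x_j:j\ge1\}$. Since $z\in\overline E\setminus E$, the set $X\setminus E$ is not open. By condition (2) there are $x\in X\setminus E$ and $n$ such that every $P\in\mathcal T_n(x)$ meets $E$.

If $x\ne z$, then $X\setminus(E\cup\{z\})$ is an open neighborhood of $x$, because $E\cup\{z\}$ is compact. It contains a member of the network $\mathcal T_n(x)$, and this member misses $E$, a contradiction.

So $x=z$. Choose $P'\in\mathcal T_n(z)$ contained in the open set $X\setminus\{x_j:j<n\}$. Then $P'\cap F_n\in\mathcal T_n(z)$, since $\mathcal T_n(z)$ is closed under finite intersections. But $F_n$ contains no $x_j$ with $j\ge n$, by the choice of $x_j$, and $P'$ contains no $x_j$ with $j<n$. So $P'\cap F_n$ misses $E$, a contradiction. $\square$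

**Claim 1′.** The same conclusion holds if $\mathcal F$ is a $k$-network or a $cs^*$-network.

*Proof.* Otherwise, for each $j\ge1$, pick $x_j\in P_{z|j}\setminus L_j$. Then $x_j\to z$, and the compact set $\{z\}\cup\{x_j:j\ge1\}$ is contained in the open set $P^*_{z|1}$. In both cases some $F\in\mathcal F$ with $F\subset P^*_{z|1}$ contains $x_j$ for infinitely many $j$: for a $cs^*$-network by definition, and for a $k$-network because finitely many such $F$ cover all the $x_j$. If $F\in\mathcal F_m$, then $F\subset L_m\subset L_j$ for all $j\ge m$, contradicting $x_j\notin L_j$ for some $j\ge m$ with $x_j\in F$. $\square$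

## Captured sequences, and the root of a tree

From now on assume only the conclusion of Claim 1. Call $s\in S$ *$m$-good* if $P_s\subset L_m$. The assumption says:
$$\text{every }z\in Z\text{ has an initial segment that is }m\text{-good for some }m.\tag{5}$$
Both the length of this segment and $m$ depend on $z$. We now look for a tree on which $m$ is constant.

**Definition ($m$-captured).** A sequence $s\in S$ is $m$-captured if there is a set $R\subset\{t\in S:t\supseteq s\}$ such that

* $s\in R$, and if $t\in R$ and $s\subseteq v\subseteq t$, then $v\in R$;
* $R$ has no infinite branch;
* each $t\in R$ has either no or exactly $\aleph_0$ immediate successors in $R$, and $s$ has some;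
* for each $t\in R$ without successors in $R$, $t^-$ is $m$-good.

So $R$ is a tree with root $s$ of the kind used in $\mathbb T$, with all leaves immediately above $m$-good nodes, for one fixed $m$. We say *captured* for "$m$-captured for some $m$".

**Step 8: good sequences are captured.** This starts the induction. If $s$ is $m$-good, then $R=\{s\}\cup\{s^\frown l:l<\omega\}$ shows that $s$ is $m$-captured: its leaves $t=s^\frown l$ have $t^-=s$.

**Step 9: if every $s^\frown\alpha$, $\alpha<\omega_1$, is captured, then so is $s$.** This step passes down the tree, and it is where uncountability is used. Let $s^\frown\alpha$ be $m_\alpha$-captured. As $\omega_1$ is uncountable and there are only countably many values $m_\alpha$, there are one $m$ and distinct $\alpha_l$, $l\in\omega$, with $m_{\alpha_l}=m$ for all $l$. Let $R_l$ witness that $s^\frown\alpha_l$ is $m$-captured, and put $R=\{s\}\cup\bigcup_lR_l$.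

We check the requirements. $R$ contains $s$ and is closed under initial segments extending $s$. An infinite branch of $R$ would pass through some $s^\frown\alpha_l$ and give an infinite branch of $R_l$, so there is none. The node $s$ has exactly the $\aleph_0$ immediate successors $s^\frown\alpha_l$. A node $t\in R_l$ has the same immediate successors in $R$ as in $R_l$, since every extension of $t$ in $R$ extends $s^\frown\alpha_l$ and so lies in $R_l$. Finally, a leaf $t$ of $R$ is a leaf of some $R_l$, so $t^-$ is $m$-good. Thus $s$ is $m$-captured.

**Claim 2.** $\emptyset$ is $m$-captured for some $m$.

*Proof.* Otherwise apply Step 9 repeatedly. Since $\emptyset$ is not captured, some $(\alpha_0)$ is not captured; then some $(\alpha_0,\alpha_1)$ is not captured; and so on. The sequence $z=(\alpha_j)_{j\in\omega}\in Z$ has no captured initial segment. By Step 8 it has no initial segment that is $m$-good for any $m$. This contradicts (5). $\square$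

**Step 10: the contradiction at the root.** We show that the tree from Claim 2 has its root in $\overline{L_m}$. Let $T$ witness that $\emptyset$ is $m$-captured. The requirements on $R$ for $s=\emptyset$ include all those in the definition of $\mathbb T$, so $T\in\mathbb T$, and $N_T$ is part of our space.

Let $t\in T$ be terminal. Then $t\ne\emptyset$ and $t^-$ is $m$-good, so $(T,t)\in P_{t^-}\subset L_m$.

Let $U\ni(T,\emptyset)$ be open. If $t$ is nonterminal and $(T,t)\in U$, then $U$ contains some $Q_i(T,t)$, so $(T,t')\in U$ for some immediate successor $t'$ of $t$ in $T$. Starting from $\emptyset$ and repeating, we climb inside $U$. As $T$ has no infinite branch, the climb stops, and it can only stop at a terminal node $t$ with $(T,t)\in U$. So $U$ meets $L_m$.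

Hence $(T,\emptyset)\in\overline{L_m}$, and (4) gives $(T,\emptyset)\in P_\emptyset$. But $P_\emptyset$ contains only those $(T,t)$ with $t\supsetneq\emptyset$, so $(T,\emptyset)\notin P_\emptyset$, a contradiction.

So no $\sigma$-closure-preserving $\mathcal F$ satisfies the conclusion of Claim 1. By Claims 1 and 1′, $X$ has no $\sigma$-closure-preserving $\aleph_0$-weak base, $k$-network or $cs^*$-network. Since locally finite families are closure-preserving, $X$ has no $\sigma$-locally finite $\aleph_0$-weak base. With Steps 1–7 this proves Theorem 1, and the answer to Question 2.1 is no. $\blacksquare$
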